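\title{A Carath\'eodory hyperbolic domain in $\mathbb{C}^2$ whose Carath\'eodory topology is not the Euclidean topology}

\begin{abstract}
We construct a domain $G\subset\mathbb{C}^2$ on which bounded holomorphic functions separate points, but on which the Carath\'eodory distance does not induce the Euclidean topology. The domain is biholomorphic to the product of an open Riemann surface and a disk, so it is Stein, and every nonempty set that is open for its Carath\'eodory distance is unbounded. Together with the known one-dimensional case, this shows that such a domain exists in $\mathbb{C}^N$ if and only if $N\ge2$.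
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{D}\subset\mathbb{C}$ be the unit disk, with the M\"obius distance $\mathbf{m}(a,b)=\bigl|\frac{a-b}{1-\bar b a}\bigr|$ and the Poincar\'e distance $\mathbf{p}=\tanh^{-1}\mathbf{m}$. For a domain $G\subset\mathbb{C}^N$, or any connected complex manifold $G$, the \emph{M\"obius pseudodistance} and the \emph{Carath\'eodory pseudodistance} are
\[
\mathbf{m}_G(z',z'')=\sup\{\mathbf{m}(f(z'),f(z'')) : f\colon G\to\mathbb{D}\text{ holomorphic}\},\qquad \mathbf{c}_G=\tanh^{-1}\mathbf{m}_G .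
\]
They measure how well bounded holomorphic functions tell two points apart. The automorphisms of $\mathbb{D}$ preserve $\mathbf{m}$ and act transitively, and $\mathbf{m}(a,0)=|a|$, so
\begin{equation}\label{eq:normalized}
\mathbf{m}_G(z',z'')=\sup\{|f(z'')| : f\colon G\to\mathbb{D}\text{ holomorphic},\ f(z')=0\}.
\end{equation}
If $\Theta\colon G\to G'$ is holomorphic, each competitor $f$ on $G'$ gives the competitor $f\circ\Theta$ on $G$, so
\begin{equation}\label{eq:contraction}
\mathbf{m}_{G'}(\Theta(z'),\Theta(z''))\le\mathbf{m}_G(z',z'').
\end{equation}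
As a supremum of the pseudodistances $\mathbf{p}(f(\cdot),f(\cdot))$, the function $\mathbf{c}_G$ is symmetric and satisfies the triangle inequality. We call $G$ \emph{$c$-hyperbolic} if $\mathbf{c}_G$ is a distance, that is, if bounded holomorphic functions separate the points of $G$. A $c$-hyperbolic domain carries two topologies: the Euclidean topology $\operatorname{top}G$ and the topology $\operatorname{top}\mathbf{c}_G$ induced by $\mathbf{c}_G$.

One inclusion always holds. If $G$ contains the ball of radius $r$ about $z$, the Schwarz lemma on a complex line through $z$ gives $\mathbf{m}_G(z,z')\le\|z'-z\|/r$ for $z'$ in that ball. Hence $\mathbf{c}_G$ is finite (join two points by a chain of small balls), $\mathbf{c}_G$-balls are open in the Euclidean sense, and $\operatorname{top}\mathbf{c}_G\subset\operatorname{top}G$. The two topologies agree exactly when $\mathbf{c}_G(Z,Z_n)\to0$ forces $Z_n\to Z$. For a bounded domain $G\subset\{\|z\|<\rho\}$ it does: the function $f(z)=\langle z,e\rangle/\rho$, with $e$ the unit vector in the direction of $z'-z''$, and the inequality $\mathbf{m}(a,b)\ge|a-b|/2$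 give $\mathbf{m}_G(z',z'')\ge\|z'-z''\|/(2\rho)$. In general, $c$-hyperbolicity separates each pair of points but gives no uniformity. It does rule out the simplest failure: if $\mathbf{c}_G(Z,Z_n)\to0$ and a subsequence converges to $W\in G$, then $\mathbf{c}_G(Z,W)=0$ and $W=Z$. In a counterexample, therefore, some sequence leaves every compact subset of $G$ while all holomorphic functions $G\to\mathbb{D}$ see it converge, uniformly, to an interior point.

Three facts are known: the topologies agree if $G$ is biholomorphic to a bounded domain; they agree for every $c$-hyperbolic domain in $\mathbb{C}^1$; and for every $N\ge3$ there is a $c$-hyperbolic domain $G\subset\mathbb{C}^N$ with $\operatorname{top}G\not\subset\operatorname{top}\mathbf{c}_G$. These facts do not decide the case $N=2$, and the problem, taken from \cite{handbook}, is: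

\begin{quote}
Is there a $c$-hyperbolic domain $G\subset\mathbb{C}^2$ with $\operatorname{top}\mathbf{c}_G\ne\operatorname{top}G$?
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
There are a $c$-hyperbolic domain $G\subset\mathbb{C}^2$ and points $Z_0,Z_1,Z_2,\dots\in G$ such that, for all $n\ge1$,
\[
\|Z_n-Z_0\|\ge2\qquad\text{and}\qquad\mathbf{m}_G(Z_0,Z_n)\le2\cdot2^{-n/12}.
\]
In particular, $\operatorname{top}G\not\subset\operatorname{top}\mathbf{c}_G$.
\end{theorem}

\begin{theorem}\label{thm:strong}
The domain $G$ in Theorem~\ref{thm:main} can be chosen so that, in addition: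
\begin{enumerate}
\item[(a)] $G$ is biholomorphic to $Y\times\mathbb{D}$ with $Y$ an open Riemann surface; hence $G$ is Stein (pseudoconvex);
\item[(b)] the topologies differ at every point: for every $Z\in G$ there are $Z_n\in G$ with $\mathbf{c}_G(Z,Z_n)\to0$, $\|Z_n-Z\|\ge2$ and $\|Z_n\|\to\infty$. Thus every nonempty $\operatorname{top}\mathbf{c}_G$-open set is unbounded in $\mathbb{C}^2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:dim}
For every $N\ge2$, the domain $G\times\mathbb{D}^{N-2}\subset\mathbb{C}^N$ is $c$-hyperbolic and Stein, and property \textup{(b)} of Theorem~\ref{thm:strong} holds for it. Consequently, a $c$-hyperbolic domain $G'\subset\mathbb{C}^N$ with $\operatorname{top}\mathbf{c}_{G'}\ne\operatorname{top}G'$ exists if and only if $N\ge2$.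
\end{corollary}

The failure takes place on the surface $Y$, an infinite-sheeted covering of a subdomain of $\mathbb{D}$; the second dimension only provides room to lay its sheets side by side. Section~\ref{sec:model} shows the mechanism on a two-sheeted surface. Sections~\ref{sec:base}--\ref{sec:domain} construct the base domain, the covering and $G$. Section~\ref{sec:estimate} contains the main estimate, and Section~\ref{sec:proofs} derives the theorems.

\section{Odd functions on a two-sheeted surface}\label{sec:model}

We want two points that are far apart but that no bounded function distinguishes well. The smallest example is the surface $\{w^2=z\}$ over $\mathbb{D}$, which $w$ identifies with $\mathbb{D}$; the two points over $z$ are $w$ and $-w$. For a holomorphic $h\colon\mathbb{D}\to\mathbb{D}$, the odd part $g(w)=\frac12(h(w)-h(-w))$ maps $\mathbb{D}$ to $\mathbb{D}$ and vanishes at $0$, so the Schwarz lemma gives $|h(w)-h(-w)|\le2|w|=2|z|^{1/2}$. The branch point forces the odd part to vanish, and boundedness spreads this information.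

In this example the two points are close only when they are near the branch point. With many branch points this changes. Let $B$ be a finite Blaschke product with simple zeros, that is, a product of finitely many factors $\frac{z-a}{1-\bar az}$ with distinct $a\in\mathbb{D}$; then $|B|<1$ on $\mathbb{D}$ and $|B|=1$ on $\partial\mathbb{D}$. The set $X=\{(z,w)\in\mathbb{D}\times\mathbb{C}:w^2=B(z)\}$ is a one-dimensional complex manifold: $z$ is a local coordinate where $w\ne0$, and $w$ is one where $w=0$, because the zeros of $B$ are simple. Let $\sigma(z,w)=(z,-w)$, let $h\colon X\to\mathbb{D}$ be holomorphic and let $g=\frac12(h-h\circ\sigma)$. Then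
\begin{equation}\label{eq:model}
|g(z,w)|\le|B(z)|^{1/2}.
\end{equation}
Indeed, $g^2$ is $\sigma$-invariant, so $g^2(z,w)=\varphi(z)$ for a continuous function $\varphi$ on $\mathbb{D}$ that is holomorphic off the zeros of $B$, hence everywhere. At a zero $a$ of $B$ the point $(a,0)$ is fixed by $\sigma$, so $\varphi(a)=0$. Thus $\varphi/B$ is holomorphic, $|\varphi/B|\le1/|B|\to1$ as $|z|\to1$, and the maximum principle gives $|\varphi|\le|B|$.

Now $|B(0)|$ is the product of the moduli of the zeros. It can be small although all zeros are close to $\partial\mathbb{D}$, at the price of a large degree. This suggests taking Blaschke products $B_1,B_2,\dots$ with $B_k(0)\to0$ whose zeros tend to $\partial\mathbb{D}$, and a surface $Y$ on which all roots $w_k=\sqrt{B_k}$ are single-valued. If $\sigma_n$ changes the sign of $w_n$ only and $x_0$ lies over $0$, the points $\sigma_nx_0$ lie on pairwise different sheets, and \eqref{eq:model} suggests that $\mathbf{m}_Y(x_0,\sigma_nx_0)\to0$. Three difficulties arise.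

\emph{Getting into $\mathbb{C}^2$.} Suppose that the projection $\pi\colon Y\to\mathbb{D}$ is locally biholomorphic and that a holomorphic function $F$ on $Y$ has $|F(x)-F(y)|\ge2$ for distinct $x,y$ in one fiber. Then $(x,\zeta)\mapsto(\pi(x),F(x)+\zeta)$ maps $Y\times\mathbb{D}$ biholomorphically onto a domain in $\mathbb{C}^2$. At a branch point both assumptions fail, since two sheets meet there. So we must cut holes around the zeros of the $B_k$.

\emph{The holes remove the points at which $g$ vanishes.} On the annulus $\varepsilon<|w|<1$ the odd function $\varepsilon/w$ is bounded by $1$ and has modulus close to $1$ near the inner circle, so \eqref{eq:model} fails near the hole. It survives, with a weaker exponent, on a circle between the hole and the outer boundary.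

\begin{lemma}\label{lem:annulus}
Let $0<\eta<1$ and $0<\varepsilon\le\eta^3/256$. If $\varphi$ is an odd holomorphic function on $\{\varepsilon<|t|<\eta\}$ with $|\varphi|\le1$, then $|\varphi(t)|\le|t|^{1/2}$ on the circle $|t|=\sqrt{\varepsilon\eta}$.
\end{lemma}

\begin{proof}
The Laurent series $\varphi(t)=\sum_j\beta_jt^j$ has only odd terms, and $|\beta_j|\le\rho^{-j}$ for all $j\in\mathbb{Z}$ and $\rho\in(\varepsilon,\eta)$. Letting $\rho\to\eta$ and $\rho\to\varepsilon$, we get $|\beta_j|\le\eta^{-j}$ and $|\beta_{-j}|\le\varepsilon^j$ for $j\ge1$. Put $q=(\varepsilon/\eta)^{1/2}$; then $q^2\le\eta^2/256\le\frac12$. On $|t|=\sqrt{\varepsilon\eta}$ both $|\beta_jt^j|$ and $|\beta_{-j}t^{-j}|$ are at most $q^j$, so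
\[
|\varphi(t)|\le2(q+q^3+q^5+\cdots)=\frac{2q}{1-q^2}\le4q .
\]
Finally, $4q\le(\varepsilon\eta)^{1/4}=|t|^{1/2}$ is equivalent to $4\varepsilon^{1/4}\le\eta^{3/4}$, that is, to $256\,\varepsilon\le\eta^3$.
\end{proof}

Oddness removes the constant term, for which there is no better bound than $1$. On the middle circle $4q=(4/\eta)|t|$ is the Schwarz bound up to the factor $4/\eta$; half of the exponent is given up to absorb that factor.

\emph{The other roots.} On $Y$ the square of the $\sigma_n$-odd part $g$ is no longer a function of $z$, because it depends on the signs of the other $w_k$. We replace it by $u(z)$, the supremum of $|g|$ over the fiber, whose logarithm is subharmonic, and we aim at an inequality $\log u\le\frac14\log|B_n|+\text{error}$ in place of \eqref{eq:model}. At the holes of $B_k$ with $k\ne n$ we know only $u\le1$. The error term is a barrier that pays for this, and it is cheap when the holes are very small.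

\section{The base domain $\Omega$}\label{sec:base}

\subsection*{The Blaschke products}
For $k\ge1$ let $c_k=4^{-k}$, $d_k=4^k$ and
\[
B_k(z)=\frac{z^{d_k}-c_k}{1-c_kz^{d_k}},\qquad r_k=c_k^{1/d_k}=4^{-k/4^k},\qquad\lambda_k=-\log|B_k|,
\]
and put $r_0=0$. The function $B_k$ is the composition of $z\mapsto z^{d_k}$ with an automorphism of $\mathbb{D}$. It has $d_k$ simple zeros, all of modulus $r_k$; let $P_k$ be their set. Since $k/4^k$ decreases strictly to $0$, the radii $r_k$ increase strictly to $1$. The function $\lambda_k$ is positive on $\mathbb{D}$, harmonic off $P_k$ and in particular on $\{|z|<r_k\}$, tends to $0$ as $|z|\to1$, and $\lambda_k(0)=k\log4$ because $B_k(0)=-c_k$. On the disk $\{|z|<r_k\}$, where $B_k$ has no zeros, fix a holomorphic function $s_k$ with $s_k^2=B_k$. To keep the zero sets apart, put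
\[
\rho_k=\frac{r_k+r_{k+1}}2\quad(k\ge0),\qquad A_k=\{\rho_{k-1}<|z|<\rho_k\}\quad(k\ge1),\qquad D_0=\{|z|\le r_1/2\}.
\]
The annuli $A_k$ are pairwise disjoint and disjoint from $D_0=\{|z|\le\rho_0\}$, we have $P_k\subset A_k$, and a compact subset of $\mathbb{D}$ meets only finitely many $A_k$ since $\rho_k\to1$.

\subsection*{Cells}
Around each zero of $B_k$ we need a region in which $B_k$ is a coordinate. For $|\xi|<c_k$ the equation $B_k(z)=\xi$ reads $z^{d_k}=\frac{\xi+c_k}{1+c_k\xi}$. The right-hand side has no zero on the disk $\{|\xi|<c_k\}$, so it has $d_k$ holomorphic $d_k$-th roots $\psi$ there, and their values at $\xi$ are the $d_k$ distinct solutions. Each $\psi$ satisfies $B_k\circ\psi=\mathrm{id}$; hence each $\psi$ is biholomorphic onto its open image, and these images are pairwise disjoint. As $\psi(0)\in P_k\subset A_k$, we can choose $\eta_k>0$ with $\eta_k^2<c_k$ such that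
\[
S_k=\{z\in\mathbb{D}:|B_k(z)|\le\eta_k^2\}\subset A_k .
\]
The set $S_k$ is the disjoint union of the $d_k$ compact sets $Q=\psi(\{|\xi|\le\eta_k^2\})$, which we call the \emph{cells} of $S_k$. The boundary of $Q$ is $\psi(\{|\xi|=\eta_k^2\})$. Cells are pairwise disjoint, also for different $k$, and $B_j$ has no zero on $S_k$ for $j\ne k$.

\subsection*{The constants $M_k$}
The barrier at the $k$-th holes will have to dominate $\lambda_n$ there, and the size of these holes must be fixed once for all $n$. So we need a bound for $\lambda_n$ on $S_k$, in units of $\lambda_n(0)$, that does not depend on $n$. Recall Harnack's inequality: if $\lambda$ is positive and harmonic on $\{|z|<r\}$, then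
\begin{equation}\label{eq:harnack}
\frac{r-|z|}{r+|z|}\,\lambda(0)\le\lambda(z)\le\frac{r+|z|}{r-|z|}\,\lambda(0)\qquad(|z|<r).
\end{equation}
For every $k$ there is a constant $M_k\in(0,\infty)$ with
\begin{equation}\label{eq:M}
\lambda_n\le M_k\,\lambda_n(0)\quad\text{on }S_k\qquad\text{for all }n\ne k .
\end{equation}
For $n>k$, the function $\lambda_n$ is positive and harmonic on $\{|z|<r_{k+1}\}$ and $S_k\subset\{|z|<\rho_k\}$, so \eqref{eq:harnack} gives the constant $\frac{r_{k+1}+\rho_k}{r_{k+1}-\rho_k}$ for all these $n$ at once. For each of the finitely many $n<k$, the function $\lambda_n$ is finite and continuous on the compact set $S_k$.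

\subsection*{The holes}
Choose $\varepsilon_k>0$ so small that
\begin{equation}\label{eq:eps}
\varepsilon_k\le\eta_k^3/256,\qquad\log(1/\varepsilon_k)\ge9\cdot2^kM_k\lambda_k(0).
\end{equation}
The first condition is the hypothesis of Lemma~\ref{lem:annulus} and implies $\varepsilon_k<\eta_k$; the second will make the barriers cheap. Put
\[
T_k=\{z\in\mathbb{D}:|B_k(z)|\le\varepsilon_k^2\}\subset S_k,\qquad\Omega=\mathbb{D}\setminus\bigcup_{k\ge1}T_k ;
\]
see Figure~\ref{fig:omega}. Since $T_j\subset A_j$, we have $S_k\setminus T_k\subset\Omega$ and $D_0\subset\Omega$.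

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\fill[gray!25] (0,0) circle (0.354);
\draw (0,0) circle (1);
\draw[dashed] (0,0) circle (0.354) circle (0.774) circle (0.889);
\foreach \x in {0,90,180,270} {\draw (\x:0.707) circle (0.05); \fill (\x:0.707) circle (0.016);}
\foreach \x in {0,...,15} {\draw ({22.5*\x}:0.841) circle (0.032); \fill ({22.5*\x}:0.841) circle (0.011);}
\foreach \x in {0,...,63} {\fill ({5.625*\x}:0.937) circle (0.007);}
\draw[very thick] (0,0) -- (0.657,0);
\draw[very thick] (0.707,0) circle (0.05);
\fill (0,0) circle (0.012) node[below] {$0$};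
\node at (120:0.2) {$D_0$};
\node at (135:0.57) {$A_1$};
\node at (146.25:0.832) {\scriptsize $A_2$};
\end{tikzpicture}
\caption{The domain $\Omega$, schematically. It is the unit disk minus the black holes, which surround the $4,16,64,\dots$ zeros of $B_1,B_2,B_3,\dots$ and lie in the disjoint annuli $A_1,A_2,A_3,\dots$ The small circles bound the cells. Along the bold loop, which goes from $0$ once around a cell in $A_1$ and back, $\sqrt{B_1}$ changes sign and the other roots do not.}
\label{fig:omega}
\end{figure}

\begin{lemma}\label{lem:omega}
The set $\Omega$ is open and connected.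
\end{lemma}

\begin{proof}
The $T_k$ are closed and a compact subset of $\mathbb{D}$ meets only finitely many of them, so $\Omega$ is open. Let $a,b\in\Omega$ and let $\alpha$ be a path in $\mathbb{D}$ from $a$ to $b$. It meets only finitely many cells. Let $Q\subset S_k$ be one of them. The set $Q\setminus T_k\subset\Omega$ is homeomorphic, through $B_k$, to $\{\varepsilon_k^2<|\xi|\le\eta_k^2\}$, so it is path connected. The first and the last point of $\alpha$ in $Q$ lie in $\partial Q\cup\{a,b\}$, hence in $Q\setminus T_k$. Replace the part of $\alpha$ between them by a path in $Q\setminus T_k$. The new path avoids $Q\cap T_k$ and has no new points in other cells. After finitely many such steps the path lies in $\Omega$.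
\end{proof}

\section{The covering surface $Y$}\label{sec:surface}

A point of $Y$ is a point $z\in\Omega$ with a choice of all roots $\sqrt{B_k(z)}$. Allowing every choice would give uncountably many sheets. But for given $z$ the value $s_k(z)$ is defined for all large $k$, and we allow only finitely many departures from it:
\[
Y=\bigl\{(z,(w_k)_{k\ge1}):z\in\Omega,\ w_k^2=B_k(z)\text{ for all }k,\ w_k=s_k(z)\text{ for all but finitely many }k\bigr\}.
\]
We write $\pi$ and $w_k$ for the coordinate functions $z$ and $w_k$ on $Y$, and $\sigma_n\colon Y\to Y$ for the involution that changes the sign of $w_n$. By the definition of $\Omega$,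
\begin{equation}\label{eq:wbounds}
\varepsilon_k<|w_k|<1\quad\text{on }Y .
\end{equation}

\subsection*{Sheets}
Let $\mathcal{T}$ be the countable set of sequences $\tau\in\{\pm1\}^{\mathbb{N}}$ with $\tau_k=1$ for all but finitely many $k$. Call an open disk $V\subset\Omega$ \emph{admissible} if $V\subset\{|z|<r_K\}$ for some $K$; every point of $\Omega$ is the center of such a disk. No $B_k$ vanishes on $V$, so there are holomorphic roots $b_k$ of $B_k$ on $V$, and we take $b_k=s_k$ for $k\ge K$. Then $\pi^{-1}(V)$ is the disjoint union of the \emph{sheets}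
\[
V_\tau=\{(z,(\tau_kb_k(z))_k):z\in V\},\qquad\tau\in\mathcal{T},
\]
and $\pi$ maps each sheet bijectively onto $V$. Let $V'$ be another admissible disk that meets $V$, with roots $b_k'$. On the convex set $V\cap V'$ the quotient $b_k/b_k'$ is continuous with values $\pm1$, so it is a constant $e_k$, and $e_k=1$ for large $k$. Hence the part of $V_\tau$ over $V\cap V'$ is the part of $V'_{\tau e}$ over $V\cap V'$, where $\tau e=(\tau_ke_k)\in\mathcal{T}$. It follows that the maps $\pi|_{V_\tau}$ form an atlas whose transition maps are identities between open subsets of $\mathbb{C}$. The resulting topology is Hausdorff, since points in different fibers are separated by $\pi$ and points in one fiber lie on different sheets over one disk. It is second countable, since countably many admissible disks cover $\Omega$ and $\mathcal{T}$ is countable. So $Y$ is a one-dimensional complex manifold, and $\pi\colon Y\to\Omega$ is a locally biholomorphic covering map. The functions $w_k$ are holomorphic, as $w_k=\tau_k\,b_k\circ\pi$ on $V_\tau$. The map $\sigma_n$ permutes the sheets over $V$ and satisfies $\pi\circ\sigma_n=\pi$,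 so it is biholomorphic.

\begin{lemma}\label{lem:connected}
$Y$ is connected.
\end{lemma}

\begin{proof}
Since $\pi$ is a covering, a path in $\Omega$ has a unique lift to $Y$ with a prescribed initial point over its start. By Lemma~\ref{lem:omega}, every point of $Y$ is joined by a lifted path to the fiber over $0$. Two points of that fiber differ in finitely many signs, so it suffices to join each $x\in\pi^{-1}(0)$ to $\sigma_kx$ for each $k$.

Let $Q=\psi(\{|\xi|\le\eta_k^2\})$ be a cell of $S_k$; its boundary lies in $S_k\setminus T_k\subset\Omega$. Let $\alpha$ be a path in $\Omega$ from $0$ to $\psi(\eta_k^2)$, and let $y$ be the end of its lift $\tilde\alpha$ from $x$. Lift the loop $\theta\mapsto\psi(\eta_k^2e^{i\theta})$, $0\le\theta\le2\pi$, starting at $y$. Along the lift $w_k$ is continuous with $w_k^2=\eta_k^2e^{i\theta}$, so $w_k=\pm\eta_ke^{i\theta/2}$ with a fixed sign, and $w_k$ ends at the negative of its initial value. For $j\ne k$, the function $B_j\circ\psi$ has no zero on the closed disk $\{|\xi|\le\eta_k^2\}$ and so has a continuous root $\beta$ there; along the lift $w_j=\pm\beta(\eta_k^2e^{i\theta})$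 with a fixed sign, and $w_j$ returns to its initial value. Thus the lift ends at $\sigma_ky$. The path $\sigma_k\circ\tilde\alpha$, run backwards, joins $\sigma_ky$ to $\sigma_kx$.
\end{proof}

\section{The domain $G$}\label{sec:domain}

We need a holomorphic function on $Y$ whose values on each fiber are at least $2$ apart. The natural candidate is $\sum a_kw_k$ with coefficients that grow so fast that the last differing sign dominates all earlier ones; the lower bound in \eqref{eq:wbounds}, which we owe to the holes, says how fast. Define recursively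
\[
a_k=\varepsilon_k^{-1}\Bigl(1+\sum_{j<k}a_j\Bigr)\ge1 .
\]
To make the series converge, we subtract from each term a function of $z$ alone; this does not affect differences within a fiber. The Taylor series of $s_k$ at $0$ converges uniformly on $\{|z|\le r_{k-1}\}$ because $r_{k-1}<r_k$, so there is a polynomial $p_k$ with $a_k|s_k-p_k|\le2^{-k}$ on that set. Put
\[
F=\sum_{k\ge1}a_k\,(w_k-p_k\circ\pi).
\]
Let $V_\tau$ be a sheet with $V\subset\{|z|<r_K\}$. For all large $k$ we have $w_k=s_k\circ\pi$ on $V_\tau$ and $V\subset\{|z|\le r_{k-1}\}$, so the $k$-th term has modulus at most $2^{-k}$ on $V_\tau$. This is where the condition $w_k=s_k(z)$ in the definition of $Y$ is used. The series converges locally uniformly, and $F$ is holomorphic on $Y$. No bound on $F$ is needed, so the size of the $a_k$ imposes no condition on the earlier choices.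

\begin{lemma}\label{lem:separation}
If $x,y\in Y$, $x\ne y$ and $\pi(x)=\pi(y)$, then $|F(x)-F(y)|\ge2$. Moreover, $|F(x)-F(\sigma_nx)|\ge2\bigl(1+\sum_{j<n}a_j\bigr)\ge2n$ for all $x\in Y$ and $n\ge1$.
\end{lemma}

\begin{proof}
The set $J=\{k:w_k(x)\ne w_k(y)\}$ is finite and nonempty, and $w_k(y)=-w_k(x)$ for $k\in J$. Let $\ell=\max J$. By \eqref{eq:wbounds},
\[
|F(x)-F(y)|=\Bigl|\sum_{k\in J}2a_kw_k(x)\Bigr|\ge2\Bigl(a_\ell\varepsilon_\ell-\sum_{k<\ell}a_k\Bigr)=2 .
\]
For $y=\sigma_nx$ we have $J=\{n\}$, so $|F(x)-F(y)|=2a_n|w_n(x)|\ge2a_n\varepsilon_n=2\bigl(1+\sum_{j<n}a_j\bigr)$, and $a_j\ge1$.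
\end{proof}

\begin{proposition}\label{prop:G}
The map $\Psi\colon Y\times\mathbb{D}\to\mathbb{C}^2$, $\Psi(x,\zeta)=(\pi(x),F(x)+\zeta)$, is biholomorphic onto a domain $G\subset\mathbb{C}^2$, and $G$ is $c$-hyperbolic.
\end{proposition}

\begin{proof}
In the coordinate $z=\pi(x)$ on a sheet, $\Psi$ has the form $(z,\zeta)\mapsto(z,F(z)+\zeta)$, with Jacobian determinant $1$; so $\Psi$ is locally biholomorphic. If $\Psi(x,\zeta)=\Psi(y,\zeta')$, then $\pi(x)=\pi(y)$ and $|F(x)-F(y)|=|\zeta-\zeta'|<2$. Lemma~\ref{lem:separation} gives $x=y$, and then $\zeta=\zeta'$. Thus $\Psi$ is biholomorphic onto the open set $G=\Psi(Y\times\mathbb{D})$, which is connected by Lemma~\ref{lem:connected}. The functions $\pi$, $w_k$ ($k\ge1$) and $\zeta$ are holomorphic and bounded by $1$ on $Y\times\mathbb{D}$, and they separate its points by the definition of $Y$.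
\end{proof}

Over a point $z\in\Omega$ the domain $G$ consists of countably many disjoint unit disks, centered at the values $F(x)$, $x\in\pi^{-1}(z)$.

\section{The estimate for odd parts}\label{sec:estimate}

\begin{proposition}\label{prop:key}
Let $h\colon Y\to\mathbb{D}$ be holomorphic, let $n\ge1$ and let $g=\frac12(h-h\circ\sigma_n)$. Then $|g(x)|\le2^{-n/12}$ whenever $\pi(x)\in D_0$.
\end{proposition}

We recall the facts on subharmonic functions that the proof uses. A function $v\colon U\to[-\infty,\infty)$ on an open set $U\subset\mathbb{C}$ is \emph{subharmonic} if it is upper semicontinuous and its value at each point $a$ is at most its mean over all small circles centered at $a$; we allow $v\equiv-\infty$ on components of $U$. The mean inequality then holds for every circle that bounds a closed disk in $U$. If $f$ is holomorphic, $\log|f|$ is subharmonic. The sum of a subharmonic and a harmonic function is subharmonic. The supremum $v$ of a family $(v_i)$ of subharmonic functions is subharmonic if it is upper semicontinuous, since $v_i(a)$ is at most the mean of $v_i$, hence of $v$. Finally,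 the maximum principle: if $U$ is bounded, $v$ is subharmonic on $U$ and $\limsup_{U\ni z\to\omega}v(z)\le C$ for every $\omega\in\partial U$, then $v\le C$ on $U$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We have $|g|\le1$ and $g\circ\sigma_n=-g$.

\medskip\noindent\emph{Step 1: descent to $\Omega$.} Put $u(z)=\sup\{|g(x)|:\pi(x)=z\}\in[0,1]$ for $z\in\Omega$. On an admissible disk $V$ of radius $\rho$ we have $u=\sup_\tau|g_\tau|$, where $g_\tau=g\circ(\pi|_{V_\tau})^{-1}$ is holomorphic and bounded by $1$. Cauchy's estimate gives $|g_\tau'|\le2/\rho$ on the concentric disk of radius $\rho/2$, so there all $|g_\tau|$, and with them $u$, are Lipschitz with constant $2/\rho$. Hence $u$ is continuous on $\Omega$, and $\log u=\sup_\tau\log|g_\tau|$ is subharmonic.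

\medskip\noindent\emph{Step 2: near the $n$-th holes.} We claim that
\begin{equation}\label{eq:middle}
\log u+\tfrac14\lambda_n\le0\qquad\text{on }\{|B_n|=\varepsilon_n\eta_n\}.
\end{equation}
Let $|B_n(z_0)|=\varepsilon_n\eta_n$. Since $\varepsilon_n^2<\varepsilon_n\eta_n<\eta_n^2$, the point $z_0$ lies in $S_n\setminus T_n\subset\Omega$, in the interior $Q^\circ=\psi(\{|\xi|<\eta_n^2\})$ of a cell. Fix $x_0\in\pi^{-1}(z_0)$. We parametrize the part of $Y$ over $Q^\circ\setminus T_n$ that contains $x_0$ by the value $t$ of $w_n$. For $j\ne n$ the function $B_j$ has no zero on the simply connected set $Q^\circ$; choose a holomorphic root $b_j$ of $B_j$ on $Q^\circ$, taking $b_j=s_j$ for $j>n$, which is possible because $Q^\circ\subset A_n\subset\{|z|<r_{n+1}\}$. Write $w_j(x_0)=\tau_jb_j(z_0)$ with $\tau_j=\pm1$; then $\tau_j=1$ for large $j$. For $\varepsilon_n<|t|<\eta_n$ let $\iota(t)$ be the point of $Y$ with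
\[
\pi=\psi(t^2),\qquad w_n=t,\qquad w_j=\tau_j\,b_j(\psi(t^2))\quad(j\ne n).
\]
It lies in $Y$ because $\psi(t^2)\in S_n\setminus T_n$ and $B_n(\psi(t^2))=t^2$.

The map $\iota$ is holomorphic. Indeed, let $t$ range over a small disk that $t\mapsto\psi(t^2)$ maps into an admissible disk $V$ with roots $b_k'$. Each quotient $w_k(\iota(t))/b_k'(\psi(t^2))$ is continuous in $t$ with values $\pm1$, hence constant. So $\iota(t)$ stays on one sheet over $V$, where its coordinate $\psi(t^2)$ is holomorphic in $t$. By construction $\iota(-t)=\sigma_n\iota(t)$, so $g\circ\iota$ is odd. For $t_0=w_n(x_0)$ we have $t_0^2=B_n(z_0)$, hence $|t_0|=\sqrt{\varepsilon_n\eta_n}$, $\psi(t_0^2)=z_0$ and $\iota(t_0)=x_0$. Lemma~\ref{lem:annulus}, which applies by the first condition in \eqref{eq:eps}, gives $|g(x_0)|\le|t_0|^{1/2}=|B_n(z_0)|^{1/4}$. Taking the supremum over $x_0$ yields \eqref{eq:middle}.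

\medskip\noindent\emph{Step 3: comparison.} The function $\log u+\frac14\lambda_n$ is nonpositive on the curves of Step~2 and has nonpositive upper limit at $\partial\mathbb{D}$, but on the boundary of $T_k$, $k\ne n$, we can bound it only by $\frac14M_k\lambda_n(0)$. On that boundary $\lambda_k=2\log(1/\varepsilon_k)$ is large, so we subtract $\theta_k\lambda_k$ with
\[
\theta_k=\frac{M_k\lambda_n(0)}{8\log(1/\varepsilon_k)},\qquad\text{so that}\qquad\theta_k\cdot2\log(1/\varepsilon_k)=\tfrac14M_k\lambda_n(0).
\]
To have only finitely many barriers, we work in a smaller disk. Fix $\delta>0$. Choose $R\in(r_1/2,1)$ with $\lambda_n\le4\delta$ on $\{R\le|z|<1\}$, and then $K$ such that $T_k$ misses $\{|z|\le R\}$ for $k>K$. Let $I=\{1,\dots,K\}\setminus\{n\}$ and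
\[
U=\{|z|<R:\ |B_n(z)|>\varepsilon_n\eta_n,\ |B_k(z)|>\varepsilon_k^2\text{ for }k\in I\},\qquad v=\log u+\tfrac14\lambda_n-\sum_{k\in I}\theta_k\lambda_k .
\]
The set $U$ is bounded and open. It lies in $\Omega$: it misses $T_n$ since $\varepsilon_n\eta_n>\varepsilon_n^2$, it misses $T_k$ for $k\in I$ by definition, and it misses $T_k$ for $k>K$ by the choice of $K$. The functions $\lambda_n$ and $\lambda_k$, $k\in I$, are harmonic on $U$, so $v$ is subharmonic on $U$.

Let $\omega\in\partial U$. Then $|\omega|\le R$, $|B_n(\omega)|\ge\varepsilon_n\eta_n$ and $|B_k(\omega)|\ge\varepsilon_k^2$ for $k\in I$, with equality in at least one place; in particular $\lambda_n$ and the $\lambda_k$, $k\in I$, are finite and continuous at $\omega$. We bound $L=\limsup_{U\ni z\to\omega}v(z)$, dropping terms by means of $\log u\le0$ and $\lambda_k\ge0$.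
\begin{itemize}
\item If $|\omega|=R$, then $L\le\frac14\lambda_n(\omega)\le\delta$.
\item If $|B_k(\omega)|=\varepsilon_k^2$ with $k\in I$, then $\omega\in S_k$, and \eqref{eq:M} gives $L\le\frac14\lambda_n(\omega)-\theta_k\lambda_k(\omega)\le\frac14M_k\lambda_n(0)-\frac14M_k\lambda_n(0)=0$.
\item If $|B_n(\omega)|=\varepsilon_n\eta_n$, then $\omega\in\Omega$, the function $u$ is continuous at $\omega$, and \eqref{eq:middle} gives $L\le\log u(\omega)+\frac14\lambda_n(\omega)\le0$.
\end{itemize}
By the maximum principle, $v\le\delta$ on $U$.

\medskip\noindent\emph{Step 4: gain and cost on $D_0$.} Let $z\in D_0$. Then $|z|<R$, and $|B_k(z)|>\eta_k^2$ for all $k$ because $D_0$ misses $S_k\subset A_k$; so $z\in U$. Every $\lambda_k$ is positive and harmonic on $\{|z|<r_1\}$, and \eqref{eq:harnack} with $|z|\le r_1/2$ gives $\frac13\lambda_k(0)\le\lambda_k(z)\le3\lambda_k(0)$. The gain $\frac14\lambda_n(z)$ is thus at least $\frac1{12}\lambda_n(0)$. By the second condition in \eqref{eq:eps}, the barriers cost at most half of this: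
\[
\sum_{k\in I}\theta_k\lambda_k(z)\le\frac{3\lambda_n(0)}8\sum_{k\ge1}\frac{M_k\lambda_k(0)}{\log(1/\varepsilon_k)}\le\frac{3\lambda_n(0)}8\cdot\frac19\sum_{k\ge1}2^{-k}=\frac{\lambda_n(0)}{24}.
\]
Hence $\log u(z)\le\delta-\frac1{12}\lambda_n(0)+\frac1{24}\lambda_n(0)=\delta-\frac{n\log4}{24}$. Letting $\delta\to0$ gives $u(z)\le4^{-n/24}=2^{-n/12}$.
\end{proof}

\begin{remark}
Let $\pi(x)=0$, so that $|w_n(x)|=c_n^{1/2}=2^{-n}$. The function $h=w_n$ equals its odd part, so the bound in Proposition~\ref{prop:key} cannot be smaller than $2^{-n}$. The function $h=\varepsilon_n/w_n$ maps $Y$ to $\mathbb{D}$ by \eqref{eq:wbounds}, equals its odd part, and has modulus $2^n\varepsilon_n$ at $x$; so the proposition would be false for holes with $2^n\varepsilon_n>2^{-n/12}$.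
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

Proposition~\ref{prop:key} concerns only the points over $D_0$. Since its bound tends to $0$ uniformly in $h$, a normal families argument carries it, without the rate, to all of $Y$. We use Montel's theorem in this form: on a second countable Riemann surface, a uniformly bounded sequence of holomorphic functions has a locally uniformly convergent subsequence.

\begin{proposition}\label{prop:Y}
For every $x\in Y$ we have $\mathbf{m}_Y(x,\sigma_nx)\to0$ as $n\to\infty$. If $\pi(x)\in D_0$, then $\mathbf{m}_Y(x,\sigma_nx)\le2\cdot2^{-n/12}$ for all $n\ge1$.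
\end{proposition}

\begin{proof}
If $h\colon Y\to\mathbb{D}$ is holomorphic with $h(x)=0$ and $g=\frac12(h-h\circ\sigma_n)$, then $|h(\sigma_nx)|=2|g(x)|$. The second statement follows from \eqref{eq:normalized} and Proposition~\ref{prop:key}.

For arbitrary $x$, use \eqref{eq:normalized} to choose holomorphic $h_n\colon Y\to\mathbb{D}$ with $h_n(x)=0$ and $|h_n(\sigma_nx)|\ge\mathbf{m}_Y(x,\sigma_nx)-\frac1n$, and put $g_n=\frac12(h_n-h_n\circ\sigma_n)$. Then $|g_n|\le1$, so every subsequence of $(g_n)$ has a further subsequence that converges locally uniformly to a holomorphic function $g$ on $Y$. By Proposition~\ref{prop:key}, $g=0$ on the nonempty open set $\pi^{-1}(\{|z|<r_1/2\})$. Since $Y$ is connected, the identity theorem gives $g\equiv0$. Therefore $g_n(x)\to0$, and $\mathbf{m}_Y(x,\sigma_nx)\le2|g_n(x)|+\frac1n\to0$.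
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
Let $G$ be the $c$-hyperbolic domain of Proposition~\ref{prop:G}. Let $Z=\Psi(x,\zeta)$ be any point of $G$ and put $Z_n=\Psi(\sigma_nx,\zeta)$. The first coordinates of $Z$ and $Z_n$ agree, so Lemma~\ref{lem:separation} gives
\[
\|Z_n-Z\|=|F(\sigma_nx)-F(x)|\ge2n\ge2,
\]
and $\|Z_n\|\to\infty$. By \eqref{eq:contraction}, applied to the holomorphic map $\Psi(\cdot,\zeta)\colon Y\to G$,
\begin{equation}\label{eq:transfer}
\mathbf{m}_G(Z,Z_n)\le\mathbf{m}_Y(x,\sigma_nx).
\end{equation}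

For Theorem~\ref{thm:main} take $x=(0,(s_k(0))_k)$, $\zeta=0$ and $Z_0=Z$. Then \eqref{eq:transfer} and Proposition~\ref{prop:Y} give $\mathbf{m}_G(Z_0,Z_n)\le2\cdot2^{-n/12}$, so $\mathbf{c}_G(Z_0,Z_n)\to0$. The Euclidean open set $\{W\in G:\|W-Z_0\|<2\}$ contains $Z_0$ but no $Z_n$ with $n\ge1$, hence no $\mathbf{c}_G$-ball about $Z_0$. So $\operatorname{top}G\not\subset\operatorname{top}\mathbf{c}_G$.

For part (b) of Theorem~\ref{thm:strong}, the same two facts give $\mathbf{c}_G(Z,Z_n)\to0$ for every $Z$. Every $\mathbf{c}_G$-ball about $Z$ contains $Z_n$ for all large $n$ and is therefore unbounded, and so is every $\operatorname{top}\mathbf{c}_G$-open set that contains $Z$.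

For part (a), recall that a complex manifold is Stein if it is holomorphically convex and its holomorphic functions separate points and provide local coordinates; that a product of Stein manifolds is Stein; that a domain in $\mathbb{C}^N$ is Stein exactly when it is pseudoconvex; and that, by the Behnke--Stein theorem, every open (connected, noncompact) Riemann surface is Stein. The surface $Y$ is connected by Lemma~\ref{lem:connected}, and it is not compact because it carries the nonconstant holomorphic function $\pi$. So $Y$, $\mathbb{D}$ and $Y\times\mathbb{D}$ are Stein, and so is $G$ by Proposition~\ref{prop:G}.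
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dim}]
Let $N\ge2$ and $G_N=G\times\mathbb{D}^{N-2}$. It is Stein as a product of Stein manifolds. It is $c$-hyperbolic, since the bounded holomorphic functions on $G$, regarded as functions on $G_N$, and the last $N-2$ coordinates separate its points. Let $(Z,\xi)\in G_N$ and take $Z_n$ as in Theorem~\ref{thm:strong}(b). By \eqref{eq:contraction} for the map $W\mapsto(W,\xi)$ from $G$ to $G_N$,
\[
\mathbf{m}_{G_N}((Z,\xi),(Z_n,\xi))\le\mathbf{m}_G(Z,Z_n)\to0,
\]
while $\|(Z_n,\xi)-(Z,\xi)\|=\|Z_n-Z\|\ge2$ and $\|(Z_n,\xi)\|\ge\|Z_n\|\to\infty$. This is property (b) for $G_N$, so its two topologies differ. For $N=1$ the topologies always agree, by the known result quoted in Section~\ref{sec:intro}.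
\end{proof}

\begin{remark}
The surface $Y$ is $c$-hyperbolic, because $\pi$ and the $w_k$ separate its points, and $\sigma_nx\to x$ for $\mathbf{c}_Y$ although the sheet through $x$ contains no $\sigma_nx$. By the known results for $N=1$ and for bounded domains, $Y$ is not biholomorphic to a domain in $\mathbb{C}$, and $G$ is not biholomorphic to a bounded domain.
\end{remark}

\begin{thebibliography}{1}

\bibitem{handbook}
\emph{Handbook of Complex Analysis}, doi:10.1201/9781315160658.
\texttt{https://download.bibis.ir/\allowbreak Books/\allowbreak Mathematics/\allowbreak 2022/\allowbreak Handbook-of-\allowbreak Complex-Analysis-\allowbreak by-Steven-G.-\allowbreak Krantz\_bibis.ir.pdf}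

\end{thebibliography}
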